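\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Two sentences that generate a non-recursive subalgebra\\ of the Heyting algebra of Heyting Arithmetic}

\begin{abstract}
We construct two arithmetical sentences $A,B$ such that the subalgebra they generate in the Lindenbaum algebra of Heyting Arithmetic is non-recursive: the set of propositional formulas $D(p,q)$ with $\mathsf{HA}\vdash D(A,B)$ is undecidable. For any given r.e.\ set $K$ we can choose $A,B$ so that this set is truth-table equivalent to $K$, and we axiomatize it explicitly. Two generators are needed: every one-generated subalgebra is recursive.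
\end{abstract}

\section{Introduction}

Let $\mathsf{HA}$ be Heyting Arithmetic and let $\mathcal H_{\mathsf{HA}}$ be its Heyting algebra, that is, its Lindenbaum algebra: the arithmetical sentences modulo provable equivalence in $\mathsf{HA}$, ordered by provable implication. Given sentences $A_1,\dots,A_n$, the subalgebra they generate consists of the classes of the sentences $D(A_1,\dots,A_n)$, where $D(p_1,\dots,p_n)$ runs over the formulas of intuitionistic propositional logic $\mathsf{IPC}$. Two such sentences are identified exactly when $\mathsf{HA}$ proves their equivalence. So the subalgebra, with its generators, is determined by, and determines, the propositional theory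
\[
 \mathrm{Th}(A_1,\dots,A_n)=\{D(p_1,\dots,p_n) : \mathsf{HA}\vdash D(A_1,\dots,A_n)\}.
\]
We call the subalgebra \emph{recursive} if this set is decidable, and speak of the Turing degree of the subalgebra in the same sense. The choice of finitely many generators does not matter. If $A'_1,\dots,A'_m$ generate the same subalgebra, then each $A_i'$ is provably equivalent to some $E_i(A_1,\dots,A_n)$, so $\mathsf{HA}\vdash D(A_1',\dots,A_m')$ iff $\mathsf{HA}\vdash D(E_1,\dots,E_m)(A_1,\dots,A_n)$; this is a many-one reduction, and the situation is symmetric.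

It is known that there are $\Sigma_1$-sentences $A,B$ and a $\forall((\Sigma_1\to\Sigma_1)\to\Sigma_1)$-sentence $C$ that generate a non-recursive subalgebra. The question whether two sentences can do this is taken from \cite{ILLC2908}. We show that they can.

\begin{theorem}\label{thm:A}
For every r.e.\ set $K\subseteq\omega$ there are arithmetical sentences $A,B$ and a recursive sequence of propositional formulas $\chi_n(p,q)$ such that for all $n$
\[
 \mathsf{HA}\vdash\chi_n(A,B)\iff n\in K .
\]
Hence, if $K$ is not recursive, the subalgebra of $\mathcal H_{\mathsf{HA}}$ generated by $A$ and $B$ is non-recursive, and $\mathrm{Th}(A,B)$ is $\Sigma^0_1$-complete if $K$ is.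
\end{theorem}

The formulas $\chi_n$ are defined in Section~\ref{sec:chi} and do not depend on $K$. The same construction gives a complete description of the subalgebra, and works for many theories besides $\mathsf{HA}$.

\begin{theorem}\label{thm:B}
Let $K$ be r.e.\ and let $U\supseteq\mathsf{PA}$ be a consistent r.e.\ theory. The sentences $A,B$ constructed from $K$ and $U$ in Section~\ref{sec:sentences} have the following property. For every (intuitionistic) theory $T$ with $\mathsf{HA}\subseteq T\subseteq\mathsf{HA}+\{\neg\neg\sigma: U\vdash\sigma\}$ the set $\{D(p,q): T\vdash D(A,B)\}$ is exactly the set of\/ $\mathsf{IPC}$-consequences of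
\[
 \{(p\to q)\to q\}\cup\{\chi_n:n\in K\},
\]
and this set is truth-table equivalent to $K$. Consequently the Turing degrees of finitely generated subalgebras of $\mathcal H_{\mathsf{HA}}$ are exactly the r.e.\ degrees, and every r.e.\ degree occurs with two generators.
\end{theorem}

\begin{theorem}\label{thm:C}
Every one-generated subalgebra of $\mathcal H_{\mathsf{HA}}$ is recursive.
\end{theorem}

\paragraph{What to expect, and the idea.}
One variable carries too little information: up to equivalence its formulas form a thin ladder, and every proper quotient of that ladder is finite. With a second variable one can write down an infinite independent family of formulas $\chi_n(p,q)$ (Section~\ref{sec:prop}), so propositional logic leaves room for a theory that encodes an arbitrary set. The problem is to let \emph{two fixed} sentences of arithmetic carry infinitely many bits.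

The bits come from a basic asymmetry. If $\kappa(x)$ is a $\Sigma_1$ formula defining $K$, then $\mathsf{HA}$ proves $\kappa(n)$ for $n\in K$, while in a Kripke model a node that carries the standard model $\mathbb N$ does not force $\kappa(n)$ for $n\notin K$. One bit can be hidden in one sentence this way (Example~\ref{ex:onebit}). For infinitely many bits we need infinitely many situations that formulas in $p,q$ can tell apart. They are supplied by the ladder: among the nodes that force $A$, the sentence $B$ has all the behaviors that one propositional variable can have, numbered by \emph{types} $n\in\omega$, and the truth of $A$ at the nodes just below them is made to depend on whether $n\in K$.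

Section~\ref{sec:prop} contains the propositional part and Theorem~\ref{thm:C}; Section~\ref{sec:tools} contains the arithmetical tools and the one-bit case. The sentences are defined in Section~\ref{sec:sentences}. Section~\ref{sec:models} computes what they mean in suitable Kripke models and gives unprovability, Section~\ref{sec:prov} gives provability, and Section~\ref{sec:full} proves Theorem~\ref{thm:B}.

\section{The ladder and the formulas $\chi_n$}\label{sec:prop}

\subsection{Kripke models and the frame $W$}

A Kripke model for $\mathsf{IPC}$ is a partial order with an upward persistent valuation; $x\Vdash\alpha\to\beta$ iff every $y\ge x$ that forces $\alpha$ forces $\beta$; $\neg\alpha$ is $\alpha\to\bot$. We use the following textbook facts. $\mathsf{IPC}$ is sound for Kripke models. It has the finite model property: if $\Gamma$ is finite and $\Gamma\nvdash_{\mathsf{IPC}} D$, there is a finite tree (root at the bottom) whose root forces $\Gamma$ and not $D$. Hence $\mathsf{IPC}$ is decidable. Finally, let $t$ map the nodes of one model to those of another so that $\{t(y):y\ge x\}=\{z:z\ge t(x)\}$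 for every $x$, and so that $x$ and $t(x)$ force the same variables. Such a map is called a \emph{p-morphism}, and $x$ and $t(x)$ then force the same formulas. This is an induction on formulas in which only implication uses the condition on $t$. An \emph{upset} is an upward closed set of nodes.

For $k,n\in\omega$ put
\[
 k\trianglelefteq n\quad\text{iff}\quad k=n\ \text{ or }\ k+2\le n ,
\]
a partial order; for $n<0$ the relation $k\trianglelefteq n$ is false. Write ${\uparrow}n=\{k:k\trianglelefteq n\}$ and $I_n=\{0,\dots,n\}$, so ${\uparrow}n=\{n\}\cup I_{n-2}$ for $n\ge0$, and both sets are empty for $n<0$.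

Let $W$ be the Kripke model with set of nodes $\omega$ in which ${\uparrow}n$ is the set of nodes above or equal to $n$, and $q$ is true at $0$ only (Figure~\ref{fig:W}). For a formula $\varphi(q)$ let $[\![\varphi]\!]$ be the set of nodes of $W$ that force it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\node (n0) at (0,0) {$0$};
\node (n1) at (2,-0.7) {$1$};
\node (n2) at (0,-1.4) {$2$};
\node (n3) at (2,-2.1) {$3$};
\node (n4) at (0,-2.8) {$4$};
\node (n5) at (2,-3.5) {$5$};
\node (d) at (1,-4) {$\vdots$};
\node at (-0.6,0) {$q$};
\draw (n2)--(n0); \draw (n3)--(n1); \draw (n3)--(n0);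
\draw (n4)--(n2); \draw (n4)--(n1); \draw (n5)--(n3); \draw (n5)--(n2);
\end{tikzpicture}
\caption{The model $W$. Lines go upward to the immediate successors; those of $n$ are $n-2$ and $n-3$, as far as these are nonnegative. The variable $q$ holds at $0$ only.}
\label{fig:W}
\end{figure}

The upsets of $W$ are $\emptyset$, $\omega$, the sets ${\uparrow}k$ and the sets $I_k$. Indeed, a finite nonempty upset with maximum $k$ contains ${\uparrow}k$ and is contained in $I_k={\uparrow}k\cup\{k-1\}$ (or in $I_0={\uparrow}0$, if $k=0$); an infinite upset contains ${\uparrow}k$ for unboundedly many $k$. The following two facts carry all later computations; $n,k\ge 0$.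
\begin{gather}
 {\uparrow}(n-2)\cup{\uparrow}(n-3)=I_{n-2}={\uparrow}n\setminus\{n\},\label{eq:E1}\\
 k\trianglelefteq n+1\iff n\ntrianglelefteq k.\label{eq:E2}
\end{gather}
For \eqref{eq:E1}: for $n\le1$ all sets are empty; otherwise the left side is $\{n-2\}\cup I_{n-4}$ together with $\{n-3\}\cup I_{n-5}$ if $n\ge3$. For \eqref{eq:E2}: $n\ntrianglelefteq k$ means $n\ne k$ and $n\ge k-1$, that is, $k=n+1$ or $k\le n-1$. Pointwise, \eqref{eq:E1} says that
\[
 (j\trianglelefteq n-2\ \text{ or }\ j\trianglelefteq n-3)\iff j\le n-2\iff(j\trianglelefteq n\ \text{ and }\ j\ne n).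
\]
In this form \eqref{eq:E1} and \eqref{eq:E2} use only elementary properties of order and addition, so $\mathsf{HA}$ proves them with free variables, and likewise the transitivity and decidability of $\trianglelefteq$.

Define
\[
 \psi_0:=q,\qquad \psi_k:=\bot\ (k<0),\qquad \psi_n^-:=\psi_{n-2}\vee\psi_{n-3},\qquad \psi_{n+1}:=\psi_n\to\psi_n^-\quad(n\ge0).
\]
Thus $\psi_1,\psi_2,\psi_3,\psi_4$ are equivalent to $\neg q$, $\neg\neg q$, $\neg\neg q\to q$, $(\neg\neg q\to q)\to(q\vee\neg q)$.

\begin{lemma}\label{lem:psi}
$[\![\psi_n]\!]={\uparrow}n$ and $[\![\psi_n^-]\!]=I_{n-2}={\uparrow}n\setminus\{n\}$ for all $n\ge0$.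
\end{lemma}
\begin{proof}
Induction on $n$. The first claim holds for $n=0$, and the first claim for smaller indices gives the second by \eqref{eq:E1}. By both claims for $n$, a node $k$ fails to force $\psi_n\to\psi_n^-$ iff some $j\trianglelefteq k$ lies in ${\uparrow}n$ but not in ${\uparrow}n\setminus\{n\}$, i.e.\ iff $n\trianglelefteq k$. By \eqref{eq:E2} this gives $[\![\psi_{n+1}]\!]={\uparrow}(n+1)$.
\end{proof}

\subsection{Types}

The model $W$ is universal for one variable: every node of a finite model in $q$ behaves like some node of $W$.

\begin{lemma}\label{lem:types}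
For each finite Kripke model in the single variable $q$ there is a map $t$ from its nodes to $\omega$ such that for all nodes $x$
\begin{equation}\label{eq:type}
 \{t(y):y\ge x\}={\uparrow}t(x),\qquad x\Vdash q\iff t(x)=0 .
\end{equation}
For every $t$ with \eqref{eq:type}: $x\Vdash\varphi(q)$ iff $t(x)\in[\![\varphi]\!]$.
\end{lemma}
\begin{proof}
Define $t$ from the top down. If $x\Vdash q$, put $t(x)=0$; all nodes above $x$ force $q$ too. Otherwise let $E=\{t(y):y>x\}$, a finite upset of $W$, and put
\[
 t(x)=\begin{cases}1&\text{if }E=\emptyset,\\ 2&\text{if }E=\{0\},\\ k&\text{if }E={\uparrow}k,\ k\ge1,\\ k+2&\text{if }E=I_k,\ k\ge1.\end{cases}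
\]
In each case $t(x)\ne 0$ and $\{t(x)\}\cup E={\uparrow}t(x)$. The last claim holds because $t$ is a p-morphism into $W$.
\end{proof}

We call $t(x)$ the \emph{type} of $x$. Note the third line: a node below nodes whose types fill exactly ${\uparrow}k$, $k\ge 1$, has itself type $k$. The same is true for $k=0$ if the node forces $q$. This will be the model for the behavior of our sentence $A$.

By soundness, the finite model property and Lemma~\ref{lem:types},
\begin{equation}\label{eq:complete}
 \mathsf{IPC}\vdash\varphi(q)\iff[\![\varphi]\!]=\omega .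
\end{equation}
Moreover $[\![\varphi]\!]$, which is finite or $\omega$, is computable from $\varphi$. Unions and intersections are clear. For upsets $X,Y$ the value of an implication is $\omega$ if $X\subseteq Y$; otherwise, if $j\in X\setminus Y$, it contains no $k\ge j+2$, and membership of the remaining numbers can be tested.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $A$ be a sentence and $\Theta=\{\varphi(q):\mathsf{HA}\vdash\varphi(A)\}$. This set is closed under $\mathsf{IPC}$-consequence. If $[\![\varphi]\!]=\omega$ for all $\varphi\in\Theta$, then $\Theta$ is the set of one-variable theorems of $\mathsf{IPC}$, by \eqref{eq:complete}, and is decidable. Otherwise choose $\varphi_0\in\Theta$ with $[\![\varphi_0]\!]$ finite of least size. If $\varphi\in\Theta$, then $\varphi\wedge\varphi_0\in\Theta$, so $[\![\varphi]\!]\cap[\![\varphi_0]\!]$ is not smaller than $[\![\varphi_0]\!]$, and $[\![\varphi_0]\!]\subseteq[\![\varphi]\!]$. Conversely, this inclusion means $[\![\varphi_0\to\varphi]\!]=\omega$, so $\mathsf{IPC}\vdash\varphi_0\to\varphi$ and $\varphi\in\Theta$. Hence $\Theta=\{\varphi:[\![\varphi_0]\!]\subseteq[\![\varphi]\!]\}$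 is decidable.
\end{proof}

\subsection{A second variable}\label{sec:chi}

The proof shows what a second variable must provide: formulas that pick out one type and leave all others alone. In a model for $p,q$ we measure types only on the nodes that force $p$, and look at a node $u$ just below them. Put
\[
 \chi_n(p,q):=\bigl[(p\to\psi_n(q))\wedge\bigl((p\to\psi_n^-(q))\to p\bigr)\bigr]\to p\qquad(n\ge0).
\]
Let a finite Kripke model for $p,q$ be given. Its nodes that force $p$ form a model of $q$; let $t$ be a map on it with \eqref{eq:type}. For any node $x$ put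
\[
 E(x)=\{t(y):y\ge x,\ y\Vdash p\},
\]
a finite upset of $W$, which shrinks (weakly) when $x$ moves up. If $u$ does not force $p$ but everything strictly above it does, then $\chi_n$ fails at $u$ exactly when the types above $u$ fill ${\uparrow}n$; this is part (c) of the next lemma.

\begin{lemma}\label{lem:chi}
In this situation the following hold.
\begin{enumerate}
\item[(a)] If $y\Vdash p$, then $y\Vdash D(p,q)$ iff $t(y)\in[\![D(\top,q)]\!]$.
\item[(b)] $x\Vdash p\to\varphi(q)$ iff $E(x)\subseteq[\![\varphi]\!]$.
\item[(c)] If $u\nVdash p$, but all nodes strictly above $u$ force $p$, then $u\Vdash\chi_n$ iff $E(u)\ne{\uparrow}n$.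
\end{enumerate}
\end{lemma}
\begin{proof}
(a) At and above $y$ the formulas $p$ and $\top$ are both forced, so $y\Vdash D$ iff $y\Vdash D(\top,q)$; apply Lemma~\ref{lem:types}. (b) follows from (a). (c) Nodes strictly above $u$ force $p$ and hence $\chi_n$, so $u\nVdash\chi_n$ iff $u$ forces both premises. By (b) and Lemma~\ref{lem:psi}, the first premise means $E(u)\subseteq{\uparrow}n$. The second is forced at all nodes strictly above $u$, so it is forced at $u$ iff $u\nVdash p\to\psi_n^-(q)$, i.e.\ $E(u)\not\subseteq{\uparrow}n\setminus\{n\}$. Together: $n\in E(u)\subseteq{\uparrow}n$, which means $E(u)={\uparrow}n$, as $E(u)$ is an upset.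
\end{proof}

\begin{remark}
The $\chi_n$ are independent: $\chi_n$ does not follow from $(p\to q)\to q$ and the $\chi_m$ with $m\ne n$. Take the part ${\uparrow}n$ of $W$, let $p$ hold on it, and add a new root $u$ below it that does not force $p$, and forces $q$ iff $n=0$. Then $E(u)={\uparrow}n$, so $u$ refutes $\chi_n$ and forces all other $\chi_m$. Also $u$ forces $(p\to q)\to q$: the nodes above $u$ do, since they force $p$; and $u$ itself forces $q$ if $n=0$ and does not force $p\to q$ if $n>0$.
\end{remark}

\section{Arithmetical tools}\label{sec:tools}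

\subsection{Kripke models of $\mathsf{HA}$}

We formulate $\mathsf{HA}$ with function symbols for all primitive recursive (p.r.) functions and their defining equations. This is a definitional extension and does not change $\mathcal H_{\mathsf{HA}}$. P.r.\ relations are then atomic formulas, and a $\Sigma_1$ formula is one of the form $\exists y\,R$ with $R$ p.r. $\mathsf{PA}$ is $\mathsf{HA}$ with classical logic. We regard $\mathbb N$ as the standard part of every model of $\mathsf{PA}$; it is a substructure.

A Kripke model of arithmetic is a partial order with a classical structure $\mathcal D_\alpha$ at each node $\alpha$, such that $\mathcal D_\alpha$ is a substructure of $\mathcal D_\beta$ for $\alpha\le\beta$. Atomic formulas are forced at $\alpha$ iff true in $\mathcal D_\alpha$; quantifiers are interpreted as usual, $\forall$ referring to all higher nodes. Since the inclusions preserve atomic formulas in both directions, quantifier-free and $\Sigma_1$ formulas are forced at $\alpha$ iff true in $\mathcal D_\alpha$. A maximal node forces exactly what is true in its structure.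

\begin{lemma}[Smory\'nski]\label{lem:smor}
Let $\mathfrak T$ be a finite tree whose maximal nodes carry models of\/ $\mathsf{PA}$ and whose other nodes carry $\mathbb N$. Then every node of\/ $\mathfrak T$ forces $\mathsf{HA}$. If all maximal nodes carry models of $U\supseteq\mathsf{PA}$, every node also forces $\neg\neg\sigma$ whenever $U\vdash\sigma$.
\end{lemma}
\begin{proof}
The axioms other than induction are universal closures of quantifier-free formulas that are true in every $\mathcal D_\alpha$. Let $\alpha\Vdash\varphi(0)\wedge\forall x(\varphi(x)\to\varphi(Sx))$, possibly with parameters, and $\beta\ge\alpha$. If $\beta$ is maximal, $\beta\Vdash\forall x\,\varphi$ since $\mathcal D_\beta\models\mathsf{PA}$. Otherwise $\mathcal D_\beta=\mathbb N$, and $\beta\Vdash\varphi(k)$ for all $k\in\omega$ by induction on $k$. So $\alpha\Vdash\forall x\,\varphi$. The last claim holds because every node lies below or is a maximal one, and maximal nodes force $\sigma$.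
\end{proof}

\subsection{A flexible formula}

We want many maximal nodes that can be told apart by arithmetic, while the nodes carrying $\mathbb N$ know nothing themselves. Fix a consistent r.e.\ theory $U\supseteq\mathsf{PA}$; for Theorem~\ref{thm:A} take $U=\mathsf{PA}$, which is consistent since it is true in $\mathbb N$.

\begin{lemma}\label{lem:flex}
There is a $\Sigma_1$ formula $F(z)$ with $\mathbb N\models\forall z\,\neg F(z)$ such that for each $\ell\in\omega$ there is a model $M_\ell\models U$ with $M_\ell\models\forall z\,(F(z)\leftrightarrow z=\ell)$.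
\end{lemma}
\begin{proof}
For a formula $f$ with one free variable let $\delta_z:=\forall v\,(f(v)\leftrightarrow v=\bar z)$. Use a p.r.\ notion of $U$-proof in which each number proves at most one sentence and, as with the usual codings, every proof $y$ of $\neg\delta_z$ satisfies $z\le y$. Let $P(y,z)$ be the p.r.\ relation ``$z\le y$ and $y$ is a $U$-proof of $\neg\delta_z$'', and let
\[
 G(z,y):=P(y,z)\wedge\forall y'<y\,\forall z'\le y'\,\neg P(y',z').
\]
This is p.r., and it depends on $f$. By the diagonal lemma we can choose $f$ with $\mathsf{HA}\vdash f(z)\leftrightarrow\exists y\,G(z,y)$. Let $F(z):=\exists y\,G(z,y)$.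

Suppose some $\neg\delta_z$ is $U$-provable. Let $y$ be least such that $P(y,\ell')$ for some $\ell'$; this $\ell'$ is unique. Then $\mathsf{PA}\vdash G(\ell',y)$. Also $\mathsf{PA}\vdash F(v)\to v=\ell'$. To see this, argue in $\mathsf{PA}$ and suppose $G(v,y')$. If $y'<y$, then $v\le y'$ and $P(y',v)$, which is refuted by finitely many numerical facts. If $y'=y$, then $v\le y$ and $P(y,v)$, and again finitely many numerical facts give $v=\ell'$. If $y'>y$, then $G(v,y')$ contradicts $P(y,\ell')$. So $\mathsf{PA}\vdash\delta_{\ell'}$, and $U\vdash\neg\delta_{\ell'}$, contrary to the consistency of $U$.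

Hence no $\neg\delta_\ell$ is $U$-provable. So $P$ is empty on $\mathbb N$ and $\mathbb N\models\forall z\,\neg F(z)$, and each $U+\delta_\ell$ has a model $M_\ell$.
\end{proof}

We fix $F$ and the models $M_\ell$.

\subsection{One bit}

Let us see how these tools hide one bit in one sentence.

\begin{example}\label{ex:onebit}
Let $\kappa$ be a $\Sigma_1$-sentence. Put
\[
 S:=\exists s\,\bigl[(s=1\vee s=2)\wedge\forall z\,(F(z)\to z=s)\bigr],\qquad A:=\neg\neg S\wedge(\kappa\vee S).
\]
Then $\mathsf{HA}\vdash\neg\neg A\to A$ iff $\kappa$ is true.

If $\kappa$ is true, $\mathsf{HA}\vdash\kappa$, so $A$ is equivalent to $\neg\neg S$, and $\neg\neg A\to A$ is provable. If $\kappa$ is false, let $u$ be a root carrying $\mathbb N$ with two maximal nodes, carrying $M_1$ and $M_2$, above it. By Lemma~\ref{lem:smor} this is a model of $\mathsf{HA}$. Both maximal nodes force $S$, hence $A$; so $u\Vdash\neg\neg A$. But $u\nVdash S$: no single $s$ is correct for both nodes above. And $u\nVdash\kappa$, because $u$ carries $\mathbb N$. So $u\nVdash A$.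
\end{example}

The sentence $S$ marks the two top nodes; $A$ holds there, and holds at the root exactly if the bit $\kappa$ is $1$. We need two top nodes: with $M_1$ alone above it, $u$ would force $S$. In the general construction the set of top nodes is replaced by a large forest, whose nodes have all possible types, and the disjunct $\kappa$ by $\kappa(n)$, where $n$ is read off from the types above the root.

\section{The sentences}\label{sec:sentences}

\subsection{The forest}

A node carrying $\mathbb N$ forces no $F(z)$, but it can see which labels $\ell$ occur above it. If the $M_\ell$ above it are labeled by sequences, then $\forall z\,(F(z)\to{}$``$s$ is an initial segment of $z$''$)$ says at this node that all labels above it extend $s$. This suggests naming nodes by sequences. Two nodes with the same leaves above them cannot be distinguished in this way; we avoid this by adding every child twice.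

Let $Nd$ be the p.r.\ set of codes of nonempty sequences
\[
 s=\langle(n_0,e_0),\dots,(n_r,e_r)\rangle,\qquad n_i,e_0\in\omega,\quad e_i\in\{0,1\}\ (i\ge1),\quad n_{i+1}\le n_i-2 ,
\]
coded so that $0\notin Nd$. The type of $s$ is $\mathrm{ty}(s)=n_r$. Let $s\sqsubseteq z$ be the p.r.\ relation ``$z\in Nd$ and $s$ is a nonempty initial segment of $z$''; it implies $s\in Nd$ and $\mathrm{ty}(z)\trianglelefteq\mathrm{ty}(s)$. A node $s$ has a proper extension iff $\mathrm{ty}(s)\ge2$, and then it has the two children ending in $(m,0)$ and $(m,1)$ for every $m\le\mathrm{ty}(s)-2$. Nodes of type $0$ or $1$ are called \emph{leaves}. Only finitely many nodes extend a given $s$.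
\begin{itemize}
\item[(F1)] $\{\mathrm{ty}(t):s\sqsubseteq t\}={\uparrow}\mathrm{ty}(s)$.
\item[(F2)] If every leaf $\lambda\sqsupseteq s$ satisfies $s'\sqsubseteq\lambda$, then $s'\sqsubseteq s$.
\end{itemize}
For (F2): suppose $s'\not\sqsubseteq s$. If $s,s'$ are incomparable, no leaf extends both. Otherwise $s$ is a proper initial segment of $s'$; then $s$ has at least two children, so one that is not an initial segment of $s'$, and a leaf extending this child does not extend $s'$.

\subsection{Definition of $A$ and $B$}

Let $\kappa(x)=\exists y\,R(x,y)$, with $R$ p.r., define $K$ in $\mathbb N$. So $\mathsf{HA}\vdash\kappa(n)$ for $n\in K$. Define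
\begin{align*}
 \Phi(x)&:=\exists s\,[Nd(s)\wedge\mathrm{ty}(s)\trianglelefteq x\wedge\forall z\,(F(z)\to s\sqsubseteq z)],\\
 \Phi^-(x)&:=\Phi(x-2)\vee\Phi(x-3),\\
 S&:=\forall x\,[\Phi(x+1)\leftrightarrow(\Phi(x)\to\Phi^-(x))],\\
 J(x)&:=S\to\Phi(x),\qquad J^-(x):=J(x-2)\vee J(x-3),\\
 Q&:=\forall x\,[(S\to\Phi(x)\vee\Phi(x+1))\to J(x)\vee J(x+1)],\\
 V&:=\forall x\,[J(x)\to\kappa(x)\vee J^-(x)\vee S],\\[2pt]
 A&:=\neg\neg S\wedge Q\wedge V,\qquad B:=J(0).
\end{align*}
Here, for $j\in\omega$, $\Phi(x-j)$ abbreviates $\exists z\,(z+j=x\wedge\Phi(z))$, and $J(x-j)$ abbreviates $\exists z\,(z+j=x\wedge J(z))$; both are refutable if $x<j$. In particular $J(-1)$ is refutable, and is not $\neg S$.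

At a node named $s$, $\Phi(x)$ will say ``my type is $\trianglelefteq x$''. The recursion in $S$ is that of the $\psi_n$, and $S$ will hold exactly at the nodes of the forest. At a node $\alpha$ outside the forest no $\Phi(x)$ will be forced, so there we use $J$, which speaks about the forest nodes above $\alpha$. Let $e(\alpha)$ be the set of their types, an upset of $W$. Then $J(x)$ will mean $e(\alpha)\subseteq{\uparrow}x$, and the conjuncts of $A$ will restrict $e(\alpha)$ as follows (Lemma~\ref{lem:nonforest} makes this precise):
\begin{itemize}
\item $\neg\neg S$ excludes $e(\alpha)=\emptyset$;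
\item $Q$ excludes $e(\alpha)=I_k$ for $k\ge1$;
\item $V$ says that if $e(\alpha)={\uparrow}n$ then $n\in K$.
\end{itemize}
Compare $V$ with the conjunct $\kappa\vee S$ of Example~\ref{ex:onebit}. Thus a node outside the forest may satisfy $A$ only if, by the rule of Lemma~\ref{lem:types}, it behaves like a node of type $n$ with $n\in K$.

We note at once that
\begin{equation}\label{eq:SA}
 \mathsf{HA}\vdash S\to A ,
\end{equation}
since under $S$ the sentence $Q$ becomes trivial, and $S$ is a disjunct in $V$.

\section{What the sentences say in Kripke models}\label{sec:models}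

\begin{definition}
An \emph{admissible tree} is a finite tree $\mathfrak T$, some of whose nodes are called \emph{forest nodes}, with the following properties.
\begin{itemize}
\item[(T1)] Each maximal node carries $M_\ell$ for some $\ell$, called its \emph{label}; all other nodes carry $\mathbb N$.
\item[(T2)] Each forest node is an element of $Nd$, and different forest nodes are different elements. The part of $\mathfrak T$ at or above a forest node $s$ is $\{t\in Nd:s\sqsubseteq t\}$ ordered by $\sqsubseteq$, and consists of forest nodes. A maximal forest node $\lambda$, that is, a leaf, has label $\lambda$.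
\item[(T3)] A maximal node that is not a forest node has label $0$.
\item[(T4)] If $\alpha$ is neither maximal nor a forest node, no $s\in Nd$ satisfies $s\sqsubseteq\ell$ for all labels $\ell$ of maximal nodes above $\alpha$.
\end{itemize}
For a node $\alpha$ let $e(\alpha)$ be the set of types of forest nodes $\ge\alpha$; by (F1) it is a finite upset of $W$.
\end{definition}

As $0\notin Nd$, (T4) holds automatically for $\alpha$ if the label $0$ occurs above $\alpha$. By Lemma~\ref{lem:smor}, admissible trees force $\mathsf{HA}$, and every theory $T\subseteq\mathsf{HA}+\{\neg\neg\sigma:U\vdash\sigma\}$.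

Nodes with $\mathbb N$ force no $F(z)$, since $F$ is $\Sigma_1$ and false in $\mathbb N$; a maximal node with label $\ell$ forces $F(z)$ exactly for $z=\ell$. So for every non-maximal $\alpha$ and $s\in\omega$:
\begin{equation}\label{eq:L}
 \alpha\Vdash\forall z\,(F(z)\to s\sqsubseteq z)\iff s\sqsubseteq\ell\text{ for all labels $\ell$ of maximal nodes above }\alpha .
\end{equation}

\begin{lemma}[Forest nodes]\label{lem:forest}
Let $s$ be a forest node of an admissible tree.
\begin{enumerate}
\item[(1)] For $y\in\omega$: $s\Vdash\Phi(y)$ iff $\mathrm{ty}(s)\trianglelefteq y$. If $s$ is a leaf, this holds for all $y\in M_s$.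
\item[(2)] $s\Vdash S$, hence $s\Vdash A$.
\item[(3)] $s\Vdash B$ iff $\mathrm{ty}(s)=0$, and for every formula $D(p,q)$: $s\Vdash D(A,B)$ iff $\mathrm{ty}(s)\in[\![D(\top,q)]\!]$.
\end{enumerate}
\end{lemma}
\begin{proof}
(1) Let $s$ be a non-leaf. The maximal nodes above $s$ are the leaves extending $s$, each labeled by itself. By \eqref{eq:L} and (F2), $s\Vdash\Phi(y)$ iff some $s'\sqsubseteq s$ has $\mathrm{ty}(s')\trianglelefteq y$. As $\mathrm{ty}(s)\trianglelefteq\mathrm{ty}(s')$ for $s'\sqsubseteq s$, this holds iff $\mathrm{ty}(s)\trianglelefteq y$. If $s$ is a leaf, then $M_s\models\Phi(y)$ iff in $M_s$ there is $s'\sqsubseteq s$ with $\mathrm{ty}(s')\trianglelefteq y$. Since $s$ is standard, $\mathsf{PA}$ proves that every $s'\sqsubseteq s$ is one of the finitely many standard initial segments. So the same argument applies, now for all $y\in M_s$, by the provable transitivity of $\trianglelefteq$.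

(2) It suffices to show that at each node $t\sqsupseteq s$, of type $k$ say, and for each $x\in\mathcal D_t$, the two sides $\Phi(x+1)$ and $\Phi(x)\to\Phi^-(x)$ of the equivalence in $S$ are both forced or both not forced.

If $t$ is a leaf, then in $M_t$, by (1) and \eqref{eq:E1} (which holds in $M_t$), $\Phi(x)\to\Phi^-(x)$ fails iff $x=k$. Since $k\le1$, $x\trianglelefteq k$ also means $x=k$. So the implication holds iff $x\ntrianglelefteq k$, which by \eqref{eq:E2}, again in $M_t$, means $k\trianglelefteq x+1$, that is, $\Phi(x+1)$.

If $t$ is not a leaf, then $x\in\omega$. By (1) and \eqref{eq:E1}, a node $t'\sqsupseteq t$ forces $\Phi(x)$ and not $\Phi^-(x)$ iff $\mathrm{ty}(t')=x$. By (F1) such a node exists iff $x\trianglelefteq k$. So $t\Vdash\Phi(x)\to\Phi^-(x)$ iff $x\ntrianglelefteq k$, iff $k\trianglelefteq x+1$ by \eqref{eq:E2}, iff $t\Vdash\Phi(x+1)$.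

Thus $s\Vdash S$, and $s\Vdash A$ by \eqref{eq:SA}.

(3) All $t\sqsupseteq s$ force $S$, so $t\Vdash B$ iff $t\Vdash\Phi(0)$ iff $\mathrm{ty}(t)=0$. Regard the nodes at or above $s$ as a propositional Kripke model in which $p,q$ hold where $A,B$ are forced. By (F1), $\mathrm{ty}$ satisfies \eqref{eq:type}, and Lemma~\ref{lem:chi}(a) applies.
\end{proof}

\begin{lemma}[Other nodes]\label{lem:nonforest}
Let $\mathfrak T$ be an admissible tree.
\begin{enumerate}
\item[(1)] A node that is not a forest node forces no $\Phi(y)$ (with $y$ in its domain) and does not force $S$. So the nodes forcing $S$ are exactly the forest nodes.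
\item[(2)] For every node $\alpha$ and $y\in\omega$:
\begin{align*}
 \alpha\Vdash J(y)&\iff e(\alpha)\subseteq{\uparrow}y,\\
 \alpha\Vdash S\to\Phi(y)\vee\Phi(y+1)&\iff e(\alpha)\subseteq I_{y+1},\\
 \alpha\Vdash B&\iff e(\alpha)\subseteq\{0\}.
\end{align*}
\item[(3)] A node $\alpha$ that is not a forest node forces $A$ iff for every $\beta\ge\alpha$ that is not a forest node there is $n\in K$ with $e(\beta)={\uparrow}n$.
\end{enumerate}
\end{lemma}
\begin{proof}
(1) Let $\alpha$ be maximal with label $0$. In $M_0$, $F(z)$ holds for $z=0$, and $s\sqsubseteq0$ is false for all $s$, since $0\notin Nd$. So no $\Phi(y)$ holds, and the instance $x=0$ of $S$ fails: $\Phi(1)$ is false and $\Phi(0)\to\Phi^-(0)$ is true. Now let $\alpha$ be non-maximal. By \eqref{eq:L} and (T4) it forces no $\Phi(y)$. Choose $k$ at least as large as all types occurring in $\mathfrak T$ and let $x=k+4$. Every node $\ge\alpha$ that forces $\Phi(x)$ is a forest node, so its type is $\le k$ and it forces $\Phi(x-2)=\Phi(k+2)$. Hence $\alpha\Vdash\Phi(x)\to\Phi^-(x)$, but $\alpha\nVdash\Phi(x+1)$. So $\alpha\nVdash S$.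

(2) By (1), $\alpha\Vdash J(y)$ iff all forest nodes $\ge\alpha$ force $\Phi(y)$; apply Lemma~\ref{lem:forest}(1). The second line follows in the same way, since ${\uparrow}y\cup{\uparrow}(y+1)=I_{y+1}$ by \eqref{eq:E1}. The third is the first for $y=0$.

(3) By (1), $\alpha\Vdash\neg\neg S$ iff every node $\ge\alpha$ is a forest node or has one above it, that is, iff $e(\beta)\ne\emptyset$ for all $\beta\ge\alpha$. Assume this; otherwise both sides of the claim fail. Then every node $\beta\ge\alpha$ that is not a forest node is non-maximal and carries $\mathbb N$.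

Say that an instance of $Q$ or $V$ \emph{fails at} $\beta$ if $\beta$ forces its premise but not its conclusion. Then $\alpha\Vdash Q$ iff no instance of $Q$ with $x\in\mathcal D_\beta$ fails at any $\beta\ge\alpha$, and similarly for $V$. Forest nodes force $S$, hence $A$, so nothing fails there. So we have to look only at the instances $x\in\omega$ at non-forest nodes $\beta\ge\alpha$, where $e(\beta)$ is ${\uparrow}n$ for some $n$, or $I_k$ for some $k\ge1$.

\emph{$Q$.} If $e(\beta)=I_k$ with $k\ge1$, the instance $x=k-1$ fails at $\beta$ by (2): $e(\beta)\subseteq I_{x+1}$, but $k\notin{\uparrow}(k-1)$ and $k-1\notin{\uparrow}k$. If $e(\beta)={\uparrow}n$ and $e(\beta)\subseteq I_{x+1}={\uparrow}x\cup{\uparrow}(x+1)$, then $n$, and with it ${\uparrow}n$, lies in one of these two upsets, so the instance $x$ does not fail at $\beta$. So $\alpha\Vdash Q$ iff every $e(\beta)$ has the form ${\uparrow}n$.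

\emph{$V$.} Assume that every $e(\beta)$ has this form, and let $e(\beta)={\uparrow}n$. Then $\beta\Vdash J(x)$ iff $n\trianglelefteq x$; $\beta\Vdash J^-(x)$ iff $n\trianglelefteq x-2$ or $n\trianglelefteq x-3$, i.e.\ by \eqref{eq:E1} iff $n\trianglelefteq x$ and $n\ne x$; $\beta\nVdash S$; and, as $\beta$ carries $\mathbb N$, $\beta\Vdash\kappa(x)$ iff $x\in K$. So the instance $x$ fails at $\beta$ iff $x=n\notin K$. Hence $\alpha\Vdash V$ iff all these $n$ belong to $K$.
\end{proof}

\begin{proposition}\label{prop:unprov}
If $n\notin K$, then there is an admissible tree whose root does not force $\chi_n(A,B)$. Hence $\mathsf{HA}\nvdash\chi_n(A,B)$.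
\end{proposition}
\begin{proof}
Let $\mathfrak T$ have a root $u$ carrying $\mathbb N$ and, above it, the two trees of forest nodes with roots $\langle(n,0)\rangle$ and $\langle(n,1)\rangle$. Labels from the two trees have different first entries, so (T4) holds and $\mathfrak T$ is admissible. We have $e(u)={\uparrow}n$ with $n\notin K$, so $u\nVdash A$ by Lemma~\ref{lem:nonforest}(3); all nodes above $u$ are forest nodes and force $A$. Let $p,q$ hold where $A,B$ are forced. By Lemma~\ref{lem:forest}(3) and (F1), $t=\mathrm{ty}$ satisfies \eqref{eq:type} on the nodes forcing $p$, and $E(u)=e(u)={\uparrow}n$. By Lemma~\ref{lem:chi}(c), $u\nVdash\chi_n(A,B)$.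
\end{proof}

\section{Provability}\label{sec:prov}

For $n\in K$ we now have to derive $\chi_n(A,B)$ in $\mathsf{HA}$. The derivation follows the semantic picture. Two facts about types are needed: ${\uparrow}x\subseteq{\uparrow}y$ for $x\trianglelefteq y$, and ${\uparrow}n\cap{\uparrow}x\subseteq{\uparrow}n\setminus\{n\}$ for $n\ntrianglelefteq x$. Their formal versions are as follows.

\begin{lemma}\label{lem:MI}
$\mathsf{HA}$ proves, with free variables $x,y,n$:
\begin{enumerate}
\item[(M)] $x\trianglelefteq y\to(\Phi(x)\to\Phi(y))$, and hence $x\trianglelefteq y\to(J(x)\to J(y))$;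
\item[(I)] $S\wedge\Phi(n)\wedge\Phi(x)\wedge n\ntrianglelefteq x\to\Phi^-(n)$.
\end{enumerate}
\end{lemma}
\begin{proof}
(M) is the transitivity of $\trianglelefteq$: the same $s$ is a witness. (I) If $n\ntrianglelefteq x$, then $x=n+1$, $x=n-1$ or $x\le n-2$. If $x=n+1$, the instance $n$ of $S$ and $\Phi(n+1)$, $\Phi(n)$ give $\Phi^-(n)$. If $x=n-1$, the instance $n-1$ of $S$ and $\Phi(n)$, $\Phi(n-1)$ give $\Phi^-(n-1)$, that is, $\Phi(n-3)$ or $\Phi(n-4)$; in the second case $\Phi(n-2)$ follows by (M). If $x\le n-2$, then $x\trianglelefteq n-2$ or $x\trianglelefteq n-3$ by \eqref{eq:E1}; use (M).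
\end{proof}

For $n\in\omega$ let $Y_n:=S\to\Phi^-(n)$. In models, $Y_n$ says that only types $\trianglelefteq n$ other than $n$ occur above.

\begin{lemma}\label{lem:J}
For each $k\in\omega$:
\begin{enumerate}
\item[(1)] $\mathsf{HA}\vdash A\to(Y_k\leftrightarrow J^-(k))$;
\item[(2)] $\mathsf{HA}\vdash A\to(J(k)\leftrightarrow\psi_k(B))$ and $\mathsf{HA}\vdash A\to(Y_k\leftrightarrow\psi_k^-(B))$.
\end{enumerate}
\end{lemma}
\begin{proof}
(1) Clearly $J^-(k)\to Y_k$. Conversely, if $k\ge3$, use $Q$ with $x=k-3$. If $k=2$, then $\Phi(-1)$ is refutable, so $Y_2$ gives $S\to\Phi(0)$, which is $J(0)$. If $k\le1$, then $\Phi^-(k)$ is refutable and $Y_k$ is equivalent to $\neg S$, which contradicts $A$.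

(2) Induction on $k$. The first claim for $k=0$ is trivial, as $\psi_0(B)=B=J(0)$. The first claim for indices smaller than $k$ gives $A\to(J^-(k)\leftrightarrow\psi_k^-(B))$, both disjuncts with negative index being refutable on either side; with (1) we get the second claim for $k$. Finally, by the definition of $S$, $J(k+1)$ is equivalent to $S\to(\Phi(k)\to\Phi^-(k))$, and this to $(S\to\Phi(k))\to(S\to\Phi^-(k))$, i.e.\ to $J(k)\to Y_k$. Under $A$ this is equivalent to $\psi_k(B)\to\psi_k^-(B)$, which is $\psi_{k+1}(B)$.
\end{proof}

Here the conjuncts $\neg\neg S$ and $Q$ of $A$ were used. The next lemma handles the instances of $Q$ and $V$ for arbitrary $x$.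

\begin{lemma}\label{lem:star}
For each $n\in\omega$, $\mathsf{HA}$ proves
\begin{enumerate}
\item[(1)] $J(n)\wedge(S\to\Phi(x)\vee\Phi(x+1))\to J(x)\vee J(x+1)\vee Y_n$;
\item[(2)] $J(n)\wedge J(x)\wedge x\ne n\to J^-(x)\vee Y_n$.
\end{enumerate}
\end{lemma}
\begin{proof}
Recall that $\trianglelefteq$ is decidable. (1) If $n\trianglelefteq x$ or $n\trianglelefteq x+1$, then $J(x)$ or $J(x+1)$ by (M). Otherwise assume $S$; then $\Phi(n)$, and $\Phi(x)$ or $\Phi(x+1)$, and in both cases (I) yields $\Phi^-(n)$. So $Y_n$. (2) If $n\trianglelefteq x$, then, as $n\ne x$, $n\trianglelefteq x-2$ or $n\trianglelefteq x-3$ by \eqref{eq:E1}, so $J^-(x)$ by (M). If $n\ntrianglelefteq x$, then $Y_n$ by (I).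
\end{proof}

\begin{proposition}\label{prop:prov}
If $n\in K$, then $\mathsf{HA}\vdash\chi_n(A,B)$.
\end{proposition}
\begin{proof}
Reason in $\mathsf{HA}$. Assume the premises of $\chi_n(A,B)$:
\[
 \text{(i)}\ A\to\psi_n(B),\qquad\text{(ii)}\ (A\to\psi_n^-(B))\to A .
\]
If $S$, then $A$ by \eqref{eq:SA}, so $\psi_n(B)$ by (i), so $J(n)$ by Lemma~\ref{lem:J}(2), so $\Phi(n)$. Thus $S\to\Phi(n)$, which is $J(n)$. By Lemma~\ref{lem:J}(2), $Y_n$ implies $A\to\psi_n^-(B)$, so (ii) gives
\[
 \text{(iii)}\ Y_n\to A .
\]
We prove the three conjuncts of $A$.

$\neg\neg S$: if $\neg S$, then $Y_n$, so $A$, so $\neg\neg S$, a contradiction.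

$Q$: let $S\to\Phi(x)\vee\Phi(x+1)$. By Lemma~\ref{lem:star}(1), $J(x)\vee J(x+1)$ or $Y_n$. In the second case $A$ holds by (iii), hence $Q$, hence $J(x)\vee J(x+1)$.

$V$: let $J(x)$. If $x=n$, then $\kappa(x)$, because $\mathsf{HA}\vdash\kappa(n)$. If $x\ne n$, then $J^-(x)$ or $Y_n$ by Lemma~\ref{lem:star}(2). In the second case $A$ holds by (iii), hence $V$, which gives $\kappa(x)\vee J^-(x)\vee S$.
\end{proof}

The hypothesis $n\in K$ enters only in the instance $x=n$ of $V$, as it should.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The equivalence is given by Propositions~\ref{prop:unprov} and~\ref{prop:prov}. So $n\mapsto\chi_n$ is a many-one reduction of $K$ to the r.e.\ set $\mathrm{Th}(A,B)$, and the remaining claims follow.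
\end{proof}

\section{The full theory of $A$ and $B$}\label{sec:full}

We now determine all $D(p,q)$ with $T\vdash D(A,B)$. For a formula $D$ let $\mathrm{Sub}(D)$ be its set of subformulas. Let $c_0$ be the largest element of the finite sets among $[\![\sigma(\top,q)]\!]$, $\sigma\in\mathrm{Sub}(D)$, and $c_0=0$ if there is none; let $c=c(D)=c_0+1$. Both are computable from $D$. Since each $[\![\sigma(\top,q)]\!]$ is finite or $\omega$,
\begin{equation}\label{eq:same}
 \text{all $k>c_0$ lie in the same sets }[\![\sigma(\top,q)]\!],\ \sigma\in\mathrm{Sub}(D).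
\end{equation}
So $D$ does not distinguish the types above $c_0$, and only the $\chi_n$ with $n\le c$ should matter for it. Put $\Gamma_c=\{(p\to q)\to q\}\cup\{\chi_n:n\in K,\ n\le c\}$.

\begin{theorem}\label{thm:Bprime}
Let $A,B$ be constructed from $K$ and $U$ as above, and let $\mathsf{HA}\subseteq T\subseteq\mathsf{HA}+\{\neg\neg\sigma:U\vdash\sigma\}$. The following are equivalent:
\begin{enumerate}
\item[(a)] $T\vdash D(A,B)$;
\item[(b)] $\{(p\to q)\to q\}\cup\{\chi_n:n\in K\}\vdash_{\mathsf{IPC}}D$;
\item[(c)] $\Gamma_{c(D)}\vdash_{\mathsf{IPC}}D$.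
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:Bprime}]
The description of $\{D:T\vdash D(A,B)\}$ is (a)$\Leftrightarrow$(b). By (c) and the decidability of $\mathsf{IPC}$, we can compute from $D$ the number $c$ and, for each possible value of $K\cap I_c$, the answer to whether $D$ is in the set; this is a truth-table reduction to $K$. In the other direction, $n\mapsto\chi_n$ is a many-one reduction: for $n\in K$ by Proposition~\ref{prop:prov}, and for $n\notin K$ by Proposition~\ref{prop:unprov}, since admissible trees force $T$. Finally, $\mathrm{Th}(A_1,\dots,A_m)$ is always r.e., so with $T=\mathsf{HA}$ the degrees of finitely generated subalgebras are exactly the r.e.\ degrees, and two generators suffice for each.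
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Bprime}]
(c)$\Rightarrow$(b) is trivial.

(b)$\Rightarrow$(a): By Proposition~\ref{prop:prov}, it remains to see that $\mathsf{HA}\vdash(A\to B)\to B$. Assume $A\to B$. If $S$, then $A$ by \eqref{eq:SA}, so $B$, so $\Phi(0)$. Hence $S\to\Phi(0)$, which is $B$.

(a)$\Rightarrow$(c): Suppose $\Gamma_c\nvdash D$. Let $\mathfrak M$ be a finite tree model with root $r\Vdash\Gamma_c$, $r\nVdash D$. Let $t$ be a map with \eqref{eq:type} on the nodes of $\mathfrak M$ that force $p$, and $E(x)=\{t(y):y\ge x,\ y\Vdash p\}$. We construct an admissible tree whose root does not force $D(A,B)$. Since admissible trees force $T$, this shows $T\nvdash D(A,B)$.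

\smallskip
\emph{Case 1: $r\Vdash p$.} By Lemma~\ref{lem:chi}(a), $t(r)\notin[\![D(\top,q)]\!]$. The tree of forest nodes with root $\langle(t(r),0)\rangle$ is admissible, and by Lemma~\ref{lem:forest}(3) its root does not force $D(A,B)$.

\smallskip
\emph{Case 2: $r\nVdash p$.} Let $X$ be the set of nodes of $\mathfrak M$ that do not force $p$; it is downward closed and contains $r$. The nodes $x\in X$ will become nodes outside the forest, with the types $E(x)$ above them. At such nodes $B$ is determined by the types above, so this must be true of $q$ as well; here the axiom $(p\to q)\to q$ is used. For $x\in X$ it yields that $x\Vdash q$ iff $x\Vdash p\to q$, so by Lemma~\ref{lem:chi}(b)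
\begin{equation}\label{eq:q}
 x\Vdash q\iff E(x)\subseteq\{0\}\qquad(x\in X).
\end{equation}
Also, nodes of $X$ must not force $A$. If $E(x)={\uparrow}n$ with $n\le c$, we shall have $\chi_n$ at our disposal when $n\in K$. If $n>c$, we shall not; but then we may add further types above $c_0$, because $D$ will not notice, and arrange that $Q$ fails. So fix $N$ larger than $c$ and all values of $t$, and put
\[
 E'(x)=\begin{cases}E(x)&\text{if }E(x)\subseteq I_c,\\ I_N&\text{otherwise.}\end{cases}
\]
Then $E'(x)$ is an upset of $W$, $E(x)\subseteq E'(x)\subseteq I_N$, and $E'(x')\subseteq E'(x)$ for $x\le x'$ in $X$. Note that $c\ge1$, so $N\ge2$, and $I_N$ is not of the form ${\uparrow}n$.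

\emph{The tree $\mathfrak T$.} It has nodes $\hat x$ for $x\in X$, ordered as in $X$ and carrying $\mathbb N$. Directly above $\hat x$, for every $k\in E'(x)$, put two trees of forest nodes with roots of the form $\langle(k,e)\rangle$, where all numbers $e$ used in $\mathfrak T$ are different. If $E'(x)=\emptyset$, put instead a maximal node $\zeta_x$, not in the forest, with label $0$ directly above $\hat x$. Above $\hat x$ there is thus either the label $0$, or there are labels with different first entries; so (T4) holds and $\mathfrak T$ is admissible. As $E'$ is decreasing and its values are upsets,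
\[
 e(\hat x)=\bigcup_{x'\ge x,\ x'\in X}E'(x')=E'(x).
\]

\emph{No $\hat x$ forces $A$.} Let $m$ be a maximal element of $X$ above or equal to $x$. Since $\hat m\ge\hat x$ is not a forest node and $e(\hat m)=E'(m)$, by Lemma~\ref{lem:nonforest}(3) it suffices to show that $E'(m)$ is not of the form ${\uparrow}n$ with $n\in K$. Suppose it is. Then $E'(m)\ne I_N$, so $E'(m)=E(m)\subseteq I_c$ and $n\le c$. Since $n\in K$, we have $\chi_n\in\Gamma_c$ and $m\Vdash\chi_n$. But all nodes strictly above $m$ force $p$, $m$ does not, and $E(m)={\uparrow}n$; by Lemma~\ref{lem:chi}(c), $m\nVdash\chi_n$, a contradiction.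

\emph{The nodes $\zeta_x$.} Such a node refutes $S$, by Lemma~\ref{lem:nonforest}(1), and being maximal it forces $\neg S$; so it refutes $A$ and forces $B$.

\emph{Claim: for all $\sigma\in\mathrm{Sub}(D)$ and $x\in X$, $\hat x\Vdash\sigma(A,B)$ iff $x\Vdash\sigma$.} We use induction on $\sigma$. For $\sigma=p$ both sides are false. For $\sigma=q$: by Lemma~\ref{lem:nonforest}(2), $\hat x\Vdash B$ iff $E'(x)\subseteq\{0\}$. This is equivalent to $E(x)\subseteq\{0\}$, since both fail if $E(x)\not\subseteq I_c$; now use \eqref{eq:q}. The cases of $\bot,\wedge,\vee$ are immediate. Let $\sigma=\alpha\to\beta$.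

First suppose that a node $\nu\ge\hat x$ forces $\alpha(A,B)$ and not $\beta(A,B)$. We find a node $y\ge x$ of $\mathfrak M$ that forces $\alpha$ and not $\beta$.
\begin{itemize}
\item If $\nu=\hat x'$, take $y=x'$, by the induction hypothesis.
\item If $\nu=\zeta_{x'}$, then $x'\ge x$ and $E(x')\subseteq E'(x')=\emptyset$, so all nodes $\ge x'$ belong to $X$, and they all force $q$ by \eqref{eq:q}. Therefore $x'$ forces a formula in $p,q$ iff it is classically true when $p$ is false and $q$ is true, iff $\zeta_{x'}$ forces its instance. Take $y=x'$.
\item If $\nu$ is a forest node, its type $k$ is in $e(\hat x)=E'(x)$, and $k\in[\![\alpha(\top,q)]\!]\setminus[\![\beta(\top,q)]\!]$ by Lemma~\ref{lem:forest}(3). If $k\in E(x)$, take $y\ge x$ with $y\Vdash p$ and $t(y)=k$, and use Lemma~\ref{lem:chi}(a). If $k\notin E(x)$, then $E(x)\not\subseteq I_c$, so $E(x)$ has an element $k'>c$. As $E(x)\supseteq{\uparrow}k'\supseteq I_{k'-2}$, we get $k\ge k'-1\ge c>c_0$. So $k,k'>c_0$, and by \eqref{eq:same} also $k'\in[\![\alpha(\top,q)]\!]\setminus[\![\beta(\top,q)]\!]$. Take $y\ge x$ with $y\Vdash p$ and $t(y)=k'$,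 and use Lemma~\ref{lem:chi}(a) again.
\end{itemize}

Conversely, let $y\ge x$ force $\alpha$ and not $\beta$. If $y\in X$, then $\hat y\ge\hat x$ forces $\alpha(A,B)$ and not $\beta(A,B)$ by the induction hypothesis. If $y\Vdash p$, then $t(y)\in E(x)\subseteq e(\hat x)$, so there is a forest node of type $t(y)$ above $\hat x$. By Lemma~\ref{lem:chi}(a) and Lemma~\ref{lem:forest}(3) it forces $\alpha(A,B)$ and not $\beta(A,B)$. This proves the claim.

By the claim for $\sigma=D$ and $x=r$, the root $\hat r$ of $\mathfrak T$ does not force $D(A,B)$.
\end{proof}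

\begin{thebibliography}{9}
\bibitem{ILLC2908} \texttt{https://eprints.illc.uva.nl/id/document/2908}
\end{thebibliography}

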